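# Edge coloring the join of two graphs of equal order and equal maximum degree

## 1. The first guess, $n+d$ colors for every join, and the test case $C_4\cup K_1$ joined to $C_5$

All graphs are finite and simple unless the word multigraph appears. The **chromatic index** $\chi'(G)$ is the least number of colors in a proper edge coloring of $G$, one in which edges sharing a vertex get different colors. Clearly $\chi'(G)\ge\Delta(G)$.

**Definition (join).** For vertex-disjoint graphs $G_1,G_2$, the join $G_1*G_2$ is their disjoint union together with all edges $uv$, $u\in V(G_1)$, $v\in V(G_2)$. For example, the join of two edgeless graphs on $n$ vertices is $K_{n,n}$, and $K_n*K_n=K_{2n}$.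

Throughout,
$$G=G_1*G_2,\qquad V_i=V(G_i),\qquad |V_1|=|V_2|=n,\qquad \Delta(G_1)=\Delta(G_2)=d .$$
A vertex of degree $d$ in $G_i$ has degree $n+d$ in $G$, so $\Delta(G)=n+d$. Also $n\ge d+1$, since a vertex of degree $d$ has $d$ neighbors on its own side.

The join contains all of $K_{n,n}$, which leaves a lot of freedom. So the first guess is: $\chi'(G)=n+d$, always. We shall use these textbook facts: Vizing's theorem ($\chi'\le\Delta+1$ for simple graphs), König's theorem ($\chi'=\Delta$ for bipartite graphs), and $\chi'(K_{2n})=2n-1$. Let us test the guess.

*The case $d=0$.* Here $G=K_{n,n}$, and König gives $n$ colors.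

*The case $n=d+1$.* Now $\Delta(G)=2n-1$ and $G\subseteq K_{2n}$, so $2n-1$ colors suffice.

*Both $G_i$ are $d$-edge-colorable.* Color $G_1$ and $G_2$ with the same $d$ colors and $K_{n,n}$ with $n$ further colors. The total is $n+d$. This covers every case with $d=1$ (each $G_i$ is a matching plus isolated vertices), and every case in which both $G_i$ are bipartite.

This is the approach a sensible person tries first, and it stops at a definite point. If $G_2$ is an odd cycle, then $G_2$ needs $3=d+1$ colors, and the count becomes $n+d+1$. So look at $d=2$ with $G_2=C_5$, so $n=5$ and $\Delta(G)=7$.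

*The join $(C_4\cup K_1)*C_5$.* Let $w$ be the isolated vertex of $G_1=C_4\cup K_1$. The graph $G-w$ has $9$ vertices and
$$4+5+4\cdot 5=29$$
edges. A color class is a matching, so it has at most $4$ edges in $G-w$. Seven colors cover at most $28$ edges. Hence $\chi'(G)\ge 8$, and the first guess is false.

So some hypothesis is needed. In the bad example, the vertices of maximum degree of $G_1$ form a cycle.

**Definition (core).** For a graph $H$, $\Lambda[H]$ is the subgraph induced by the vertices of degree $\Delta(H)$. For example, $\Lambda[P_5]=P_3$, where $P_m$ is the path on $m$ vertices, and $\Lambda[C_4\cup K_1]=C_4$.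

The following is the conjecture posed in "On a conjecture on edge-colouring join graphs", http://www.wpccg.pro.br/wpccg2017/papers/paper_16.

**Conjecture.** If $|V(G_1)|=|V(G_2)|$, $\Delta(G_1)=\Delta(G_2)$ and $\Lambda[G_1]$ is acyclic, then $\chi'(G_1*G_2)=\Delta(G_1*G_2)$.

We shall prove it, in a stronger form.

## 2. Counting vertices of small degree: the theorem and the acyclic case

Let $U_i=\{v\in V_i:\deg_{G_i}(v)<d\}$.

**Theorem 1.** $\chi'(G)=\Delta(G)$ if one of the following holds:

* (a) $|U_1|\ge d$;
* (b) $|U_1|=d-1$ and every vertex of $G_1$ of degree $\le d-2$ has a neighbor (in $G_1$) of degree $d$;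
* (c) $|U_1|=d-1$ and $G_2$ is not regular.

**Corollary 2.** If $\Lambda[G_1]$ has a vertex of degree at most $1$ (in particular if $\Lambda[G_1]$ is acyclic), then $\chi'(G)=\Delta(G)$. Hence the conjecture is true.

**Proof of Corollary 2 from Theorem 1.** If $d=0$, then (a) holds. Let $d\ge1$ and let $x$ have degree at most $1$ in $\Lambda[G_1]$. Then $x$ has $d$ neighbors in $G_1$, at most one of them of degree $d$. So at least $d-1$ of them lie in $U_1$, and $|U_1|\ge d-1$. If $|U_1|\ge d$, (a) holds. If $|U_1|=d-1$, then $x$ is adjacent to every vertex of $U_1$. As $x$ has degree $d$, (b) holds. Finally, $\Lambda[G_1]$ is nonempty, and a nonempty acyclic graph has a vertex of degree at most $1$. $\square$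

**Proposition 3 (sharpness).** For every $d\ge2$ there are $G_1,G_2$ of the same order and maximum degree $d$, with $|U_1|=d-1$ and $\Lambda[G_1]$ of minimum degree $2$, such that $\chi'(G)=\Delta(G)+1$. So neither "$|U_1|\ge d$" in (a) nor "degree at most $1$" in Corollary 2 can be relaxed by one, and (b), (c) need their extra conditions.

The example of Section 1 is the case $d=2$ of Proposition 3: there $U_1=\{w\}$. The general case is in Section 10.

Section 1 settles $d=0$ and $n=d+1$. **From now on $d\ge1$ and $n\ge d+2$.** Put $q=d+2$ and let $Q$ be a set of $q$ colors, so $n\ge q$.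

## 3. Releasing a $2$-factor: configurations and the parity of missing colors

The first approach fails because $d$ colors may be too few for $G_1\cup G_2$. By Vizing, $d+1$ colors suffice, and we now give ourselves $d+2$. To pay for them, we take edges out of $K_{n,n}$.

Suppose we find a spanning $2$-regular subgraph $F$ of the bipartite graph $K_{V_1,V_2}$ such that $G_1\cup G_2\cup F$ is $(d+2)$-edge-colorable. Then $K_{V_1,V_2}-F$ is bipartite and $(n-2)$-regular, and König colors it with $n-2$ new colors. The total is $n+d$. So we want such an $F$. (Section 7 explains why we release two matchings and not one.)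

Each vertex $v$ will receive two $F$-edges, whose colors must be missing at $v$. This suggests recording two missing colors at each vertex.

**Definition (configuration).** Let $H$ be $G_1$ or $G_2$. A configuration of $H$ is a pair $(\varphi,f)$, where $\varphi$ is a proper edge coloring of $H$ with colors in $Q$, and $f(v)$ is a $2$-subset of the set $\overline\varphi(v)$ of colors missing at $v$, for each vertex $v$.

Since $|\overline\varphi(v)|=2+(d-\deg v)\ge2$, configurations exist by Vizing. Put
$$p_c=|\{v:c\in f(v)\}|,\qquad t_c=|\{v:c\in\overline\varphi(v)\setminus f(v)\}|,\qquad \tau=|\{c\in Q:t_c\text{ is odd}\}| .$$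

Three examples with $d=2$, $n=5$, $Q=\{1,2,3,4\}$:

* $C_5=v_1\dots v_5$, with $v_1v_2,v_2v_3,v_3v_4,v_4v_5,v_5v_1$ colored $1,2,1,2,3$. Every vertex misses exactly two colors, so $f$ is forced: $f(v_1)=\{2,4\}$, $f(v_2)=f(v_3)=f(v_4)=\{3,4\}$, $f(v_5)=\{1,4\}$. So $(p_1,p_2,p_3,p_4)=(1,1,3,5)$, all $t_c=0$, and $\tau=0$.
* $P_5=x_1\dots x_5$, with edges colored $1,2,1,2$. Take $f(x_1)=\{2,4\}$, $f(x_2)=f(x_3)=f(x_4)=\{3,4\}$, $f(x_5)=\{1,4\}$. Again $p=(1,1,3,5)$. Both ends also miss $3$, so $t=(0,0,2,0)$ and $\tau=0$.
* $C_4\cup K_1$, with the cycle colored $1,2,1,2$ and $f(w)=\{1,2\}$. Then $p=(1,1,4,4)$, $t=(0,0,1,1)$, $\tau=2$.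

If $F$ exists with the colors $f_i(v)$ at each $v\in V_i$, then the $F$-edges of color $c$ match the vertices of $V_1$ with $c\in f_1(v)$ to those of $V_2$ with $c\in f_2(v)$. So $p^1_c=p^2_c$ is necessary, where $p^i$ denotes the vector on $G_i$. When can this be arranged? There is a parity constraint.

**Parity identities.** We have $\sum_cp_c=2n$, and $\sum_ct_c=\sum_v(d-\deg v)=nd-2|E(H)|$. Hence
$$\tau\equiv\sum_ct_c\equiv nd\pmod 2. \tag{1}$$
The number of vertices that see color $c$ is $n-p_c-t_c$, and it is even, since color-$c$ edges form a matching. Hence
$$p_c\equiv n+t_c\pmod 2. \tag{2}$$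
So the number of $c$ with $p_c$ odd is $\tau$ if $n$ is even, and $q-\tau$ if $n$ is odd.

Now we see the bad example again. For $C_5$, all $t_c$ are $0$ in every configuration, so $\tau=0$. For $C_4\cup K_1$, only $w$ contributes to the $t_c$, and it contributes $1$ to exactly two colors, so $\tau=2$ in every configuration. The vectors $p^1,p^2$ have $2$ and $4$ odd entries, and no choice makes them equal.

The proof has two halves. Sections 4 and 5 show that equality of the two values of $\tau$ is enough. Sections 6 to 8 produce configurations with equal $\tau$.

## 4. Kempe chains with pendant edges change $p$ by steps of two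

Let $H^+$ arise from $H$ by attaching two pendant edges at each vertex of $H$. A configuration of $H$ is a proper $Q$-coloring of $H^+$: give the pendant edges at $v$ the two colors of $f(v)$. Conversely, a proper $Q$-coloring of $H^+$ gives a configuration, and $p_c$ is the number of pendant edges colored $c$.

For colors $a\ne b$, an $(a,b)$-component is a component of the subgraph formed by the edges colored $a$ or $b$. It is a path or a cycle. A pendant edge contains a leaf of $H^+$, which must be an end of its path, so each $(a,b)$-component contains at most two pendant edges. Interchanging $a$ and $b$ on a component keeps the coloring of $H^+$ proper, and so gives a new configuration.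

**Lemma 4.** If $p_a\ge p_b+2$, there is a configuration in which $p_a$ is smaller by $2$, $p_b$ is larger by $2$, and all other $p_c$ are unchanged.

**Proof.** Give each $(a,b)$-component of $H^+$ the value (number of its pendant edges colored $a$) minus (number of its pendant edges colored $b$). The values lie in $\{-2,\dots,2\}$ and add up to $p_a-p_b\ge2$. If some component has value $2$, interchange on it. Otherwise all values are at most $1$ and their sum is at least $2$, so at least two components have value $1$. Interchange on two of these. Interchanging on a component of value $s$ lowers $p_a$ by $s$ and raises $p_b$ by $s$. $\square$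

## 5. Equal $\tau$ is enough

**Lemma 5.** If $G_1$ and $G_2$ have configurations with the same value of $\tau$ (and $d\ge1$, $n\ge d+2$), then $\chi'(G)=n+d$.

**Proof.** Let $(\varphi_i,f_i)$ be the configurations and $p^i$ their vectors.

**Step 1: equal parities.** We want $p^1_c\equiv p^2_c\pmod2$ for every $c$. By (2), the numbers of colors with $p^1_c$ odd and with $p^2_c$ odd agree, since $n$ and $\tau$ are the same for both. Permute the colors on $G_2$ (in $\varphi_2$ and $f_2$ simultaneously) so that the odd entries are in the same places.

**Step 2: equal vectors.** We want $p^1=p^2$, with entries close together. First work on $G_2$. If $p^2_a\ge p^2_b+3$ for some $a,b$, apply Lemma 4. The sum of squares changes by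
$$(p_a^2-2)^2+(p_b^2+2)^2-(p_a^2)^2-(p_b^2)^2=-4(p^2_a-p^2_b)+8<0$$
(the inner superscript $2$ names $G_2$). So this can happen only finitely often, and parities are kept. Hence we may assume $|p^2_a-p^2_b|\le2$ for all $a,b$.

Now work on $G_1$. Suppose $p^1\ne p^2$. Both vectors sum to $2n$ and their differences are even. So there are $a,b$ with $p^1_a\ge p^2_a+2$ and $p^1_b\le p^2_b-2$, and then
$$p^1_a-p^1_b\ge4+(p^2_a-p^2_b)\ge2 .$$
Lemma 4 applied to $G_1$ lowers $|p^1_a-p^2_a|$ and $|p^1_b-p^2_b|$ by $2$ each. So $\sum_c|p^1_c-p^2_c|$ drops by $4$, and parities are kept. After finitely many repetitions, $p^1=p^2=:p$ with $\max p-\min p\le2$.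

**Step 3: no entry is zero.** This will guarantee that few colors are scarce. If $\min p=0$, then all $p_c\le2$, so $\sum_cp_c\le2(q-1)<2q$. But $\sum_cp_c=2n\ge2q$. Hence $\min p\ge1$.

The plan is to match, for each color $c$, the vertices of $V_1$ offering $c$ with those of $V_2$ offering $c$. The danger is using the same pair $(v,w)$ for two colors, which would need a double edge. When $p_c\ge2$ there is room to move. When $p_c=1$ there is none, so we first remove conflicts among such colors.

**Step 4: avoiding conflicts among scarce colors.** Let $O=\{c:p_c=1\}$, and let $\mathcal P_i$ be the set of pairs $\{c,c'\}\subseteq O$ with $f_i(v)=\{c,c'\}$ for some $v\in V_i$. A color of $O$ lies in only one set $f_i(v)$, so the pairs in $\mathcal P_i$ are pairwise disjoint. We claim that we may assume $\mathcal P_1\cap\mathcal P_2=\emptyset$, without changing $p$. Let $m=|O|$.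

If $m\le1$, both $\mathcal P_i$ are empty.

If $m\ge3$, write $O=\{o_1,\dots,o_m\}$ with $\mathcal P_1\subseteq\{\{o_1,o_2\},\{o_3,o_4\},\dots\}$. The pairs $\{o_2,o_3\},\{o_4,o_5\},\dots$, together with $\{o_m,o_1\}$ if $m$ is even, are $\lfloor m/2\rfloor$ pairwise disjoint pairs, none of them in $\mathcal P_1$. As $\mathcal P_2$ consists of at most $\lfloor m/2\rfloor$ disjoint pairs, some permutation of $O$ maps $\mathcal P_2$ into this set of pairs. Apply it to the colors on $G_2$. All colors of $O$ have $p_c=1$, so $p$ does not change.

Let $m=2$, $O=\{c,c'\}$. If $\mathcal P_1\cap\mathcal P_2\neq\emptyset$, then $\mathcal P_1=\mathcal P_2=\{O\}$. Let $w\in V_2$ be the vertex with $f_2(w)=\{c,c'\}$. Since $\min p=1$ and $\max p\le3$, all entries lie in $\{1,2,3\}$. Their average is at least $2$ and two of them equal $1$, so some color $a$ has $p_a=3$. In $G_2^+$, let $D$ be the $(c',a)$-component containing the unique pendant edge of color $c'$, which is at $w$.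

* Suppose $D$ contains a pendant edge of color $a$, at $w_1$ say. Then $w_1\ne w$, because $a\notin f_2(w)$. These two are all the pendant edges of $D$. Interchanging on $D$ keeps $p$ and moves the pendant color $c'$ from $w$ to $w_1$.
* Suppose $D$ contains no pendant edge of color $a$. The three pendant edges of color $a$ lie in other components, which contain no pendant edge of color $c'$. Each component contains at most two of the three, so some component $D'$ contains exactly one, at $w_1\ne w$. Interchanging on both $D$ and $D'$ turns the pendant $c'$ at $w$ into $a$ and the pendant $a$ at $w_1$ into $c'$. So $p$ is kept and $c'$ has moved to $w_1$.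

In both cases, color $c$ was untouched. Now $c$ occurs only in $f_2(w)$ and $c'$ only in $f_2(w_1)$ with $w_1\neq w$, so $\mathcal P_2=\emptyset$.

**Step 5: building $F$.** For each color put $A_c=\{v\in V_1:c\in f_1(v)\}$ and $B_c=\{w\in V_2:c\in f_2(w)\}$, so $|A_c|=|B_c|=p_c\ge1$. Choose bijections $\pi_c:A_c\to B_c$ one color at a time, the colors of $O$ first, so that no pair $(v,w)$ is used by two colors.

To see that this is possible, suppose $(v,w)\in A_c\times B_c$ was used by an earlier color $c'$. Then $c$ and $c'$ lie in both $f_1(v)$ and $f_2(w)$, so $f_1(v)=f_2(w)=\{c,c'\}$. Thus $c'$ is the other element of $f_1(v)$ and $w=\pi_{c'}(v)$ is determined by $v$. In the same way $v$ is determined by $w$. So the forbidden pairs for $c$ form a matching between $A_c$ and $B_c$.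

If $c\in O$, the earlier color $c'$ also lies in $O$, and a forbidden pair would give $\{c,c'\}\in\mathcal P_1\cap\mathcal P_2=\emptyset$. So nothing is forbidden. If $p_c\ge2$, extend the forbidden matching to a bijection $\sigma:A_c\to B_c$, and let $\pi_c$ be $\sigma$ followed by a cyclic shift of all of $B_c$. The shift has no fixed point, so $\pi_c$ avoids every pair of $\sigma$.

Let $F$ consist of all edges $v\pi_c(v)$, $c\in Q$, $v\in A_c$, with $v\pi_c(v)$ colored $c$. No pair was used twice, so $F$ is a simple subgraph of $K_{V_1,V_2}$. Each vertex $v\in V_i$ lies on exactly two edges of $F$, and they carry the two colors of $f_i(v)$, which are missing at $v$ in $\varphi_i$. So $\varphi_1$, $\varphi_2$ and the coloring of $F$ together form a proper edge coloring of $G_1\cup G_2\cup F$ with $d+2$ colors.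

**Step 6: the rest.** The graph $K_{V_1,V_2}-F$ is bipartite and $(n-2)$-regular. König colors it with $n-2$ new colors, and the total is $n+d=\Delta(G)$. $\square$

*Example: $P_5*C_5$.* The configurations of Section 3 have the same vector $p=(1,1,3,5)$. Here $O=\{1,2\}$ and $\mathcal P_1=\mathcal P_2=\emptyset$. Take $\pi_1(x_5)=v_5$, $\pi_2(x_1)=v_1$, and $\pi_3(x_i)=v_i$ for $i=2,3,4$. For color $4$ all pairs $(x_i,v_i)$ are forbidden, so take $\pi_4(x_i)=v_{i+1}$, with indices modulo $5$. Four colors are used so far, König adds three, and $4+3=7=\Delta(G)$.

## 6. The parity of $G_2$, and an extra vertex that encodes the parity of $G_1$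

It remains to find configurations with equal $\tau$. On $G_2$ we only need $\tau$ not to be too large.

**Lemma 6.** $G_2$ has a configuration with $\tau\le d$. If $G_2$ is not regular and $d\ge2$, it has one with $1\le\tau\le d$.

**Proof.** Take a configuration with $\tau$ minimum. If some $t_c$ is odd, then $t_c\ge1$, so there is $v$ with $c\in\overline\varphi(v)\setminus f(v)$. For $a\in f(v)$, replacing $a$ by $c$ in $f(v)$ lowers $t_c$ by $1$, raises $t_a$ by $1$, and changes no other $t$. If $t_a$ were odd, both would become even and $\tau$ would drop by $2$, against minimality. So $t_a$ is even for both $a\in f(v)$, and $\tau\le q-2=d$. If no $t_c$ is odd, $\tau=0\le d$.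

Let $G_2$ be nonregular and $d\ge2$. If the minimum $\tau$ is at least $1$, we are done. If it is $0$, take a vertex $v$ of degree less than $d$. Then $\overline\varphi(v)\setminus f(v)\ne\emptyset$, and a replacement as above at $v$ makes exactly two $t$-values odd. So $\tau=2\le d$. $\square$

On $G_1$ we must hit the same $\tau$ exactly. Here is the idea. The number $t_c$ counts vertices with $c$ missing but not in $f$. Suppose we add edges to $G_1$ until every vertex has degree exactly $d$, color everything with $d+2$ colors, and let $f(v)$ be the two colors still missing at $v$. Then the colors in $\overline\varphi(v)\setminus f(v)$ are exactly the colors of the added edges at $v$. Each added edge has two ends, so all $t_c$ are even and $\tau=0$. To get $\tau$ odd values, add one extra vertex $z$ and let exactly $\tau$ of the added edges end at $z$: such an edge has only one end in $V_1$.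

The added edges may have to be parallel to each other or to edges of $G_1$, so we need to color a multigraph of maximum degree $d$ with $d+2$ colors. This is what the next lemma provides. It is proved in Section 8.

**Lemma 7 (filling lemma).** Let $H$ be a simple graph and $\delta:V(H)\to\mathbb Z_{\ge0}$ with $\deg_H(v)+\delta(v)\le d$ for all $v$ and $\sum\delta$ even. Let $U=\{v:\delta(v)\ge1\}$. Suppose either $|U|\ge d$, or $|U|=d-1$ and every $v$ with $\delta(v)\ge2$ has an $H$-neighbor outside $U$. Then there is a loopless multigraph $S$ on $U$ with $\deg_S(v)=\delta(v)$ for all $v\in U$ such that $H\cup S$ (edge-disjoint union, multiplicities added) is $q$-edge-colorable, where $q=d+2$.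

**Lemma 8.** Let $0\le\tau\le d$, $\tau\equiv nd\pmod2$ and $|U_1|\ge d-1$. If $\tau=0$, assume moreover (a) or (b) of Theorem 1. Then $G_1$ has a configuration with exactly $\tau$ colors for which $t_c$ is odd.

**Proof from Lemma 7.** Put $\delta(v)=d-\deg_{G_1}(v)$ for $v\in V_1$. If $\tau=0$, let $H=G_1$. If $\tau\ge1$, let $H=G_1\cup\{z\}$ with a new isolated vertex $z$ and $\delta(z)=\tau\le d$. In both cases
$$\sum\delta=nd-2|E(G_1)|+\tau\equiv nd+\tau\equiv0\pmod 2 .$$
If $\tau\ge1$, the support of $\delta$ is $U_1\cup\{z\}$, of size at least $d$. If $\tau=0$, the support is $U_1$. In case (a) its size is at least $d$. In case (b) its size is $d-1$, and every $v$ with $\delta(v)\ge2$, that is, of degree at most $d-2$, has a neighbor of degree $d$, which lies outside $U_1$. So Lemma 7 applies.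

Let $S$ be as in Lemma 7 and $\psi$ a proper coloring of $H\cup S$ with colors in $Q$. Each $v\in V_1$ has degree exactly $d$ in $H\cup S$, hence misses exactly two colors of $\psi$. Let $f(v)$ be these two colors, and let $\varphi$ be the restriction of $\psi$ to $G_1$. This is a configuration, and $\overline\varphi(v)\setminus f(v)$ is the set of colors of $S$-edges at $v$. So $t_c$ is the number of $v\in V_1$ incident with an $S$-edge of color $c$. An $S$-edge of color $c$ inside $V_1$ contributes $2$, and one at $z$ contributes $1$. At most one edge of color $c$ ends at $z$. So $t_c$ is odd exactly when $c$ occurs at $z$, and this happens for $\deg_S(z)=\tau$ colors (for none if $\tau=0$). $\square$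

*Example.* Let $G_1=C_4\cup K_1$, $d=2$, $\tau=2$. Then $\delta(w)=\delta(z)=2$, and $S$ is a double edge $wz$. Color the cycle $1,2,1,2$ and the double edge $3,4$. This gives $f(w)=\{1,2\}$ and $t=(0,0,1,1)$, the third configuration of Section 3.

## 7. A fan lemma that uses spare degree at the far end

In this section and the next, multigraphs are loopless, and $\mu_M(u,y)$ is the number of edges joining $u$ and $y$. To prove Lemma 7 we shall insert the edges of $S$ one at a time. The following lemma says when an insertion is possible: around one end $u$ of the new edge, each neighbor $y$ may be joined to $u$ by two edges, plus one more for each unit by which the degree of $y$ falls short of $d$.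

**Lemma 9.** Let $M$ be a multigraph with $\Delta(M)\le d$, $e=uv$ an edge, and suppose $M-e$ is $q$-edge-colorable, $q=d+2$. Put $\rho_M(y)=d-\deg_M(y)$. If $\mu_M(u,y)\le2+\rho_M(y)$ for every neighbor $y$ of $u$, then $M$ is $q$-edge-colorable.

**Proof.** Suppose $M$ is not $q$-edge-colorable, and let $\varphi$ be a $q$-coloring of $M-e$. "Missing" refers to $\varphi$ on $M-e$. Let $a(y)$ be the number of colors missing at $y$.

**Step 1: the fan.** We collect the edges at $u$ whose colors can be shifted toward $e$. Take a maximal sequence $e_1=e,e_2,\dots,e_s$ of distinct edges $e_i=uy_i$, with $y_1=v$, such that for each $i\ge2$ the color $\varphi(e_i)$ is missing at some $y_j$ with $j<i$. Vertices may repeat, since there may be parallel edges. Let $X=\{y_1,\dots,y_s\}$. The rank of $x\in X$ is the least $i$ with $y_i=x$.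

For $x\in X$ there are edges $f_1=e,f_2,\dots,f_m$, $f_l=ux_l$, with $x_m=x$, such that the ranks of $x_1,\dots,x_m$ strictly increase and $\varphi(f_{l+1})$ is missing at $x_l$ for $l<m$. To see this, start with $e_i$, where $i$ is the rank of $x$. If $i\ge2$, then $\varphi(e_i)$ is missing at some $y_j$ with $j<i$. The rank of $y_j$ is at most $j<i$. Pass to the edge of the first appearance of $y_j$, and continue until rank $1$, that is, the edge $e$, is reached. Call $f_1,\dots,f_m$ the path to $x$. The vertices $x_l$ are distinct.

**Step 2: shifting along the path.** We show: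

(i) *No color missing at $u$ is missing at a vertex of $X$.*

Suppose $\alpha$ is missing at both $u$ and $x\in X$. On the path to $x$, give $f_l$ the color $\varphi(f_{l+1})$ for $l<m$, and give $f_m$ the color $\alpha$. At $u$, the set of colors used is the old one together with $\alpha$, each used once. At $x_l$, the only edge with a changed color is $f_l$, because the $x_l$ are distinct, and its new color was missing at $x_l$. So this is a $q$-coloring of $M$, a contradiction.

**Step 3: missing colors on $X$ do not repeat.** We show:

(ii) *No color is missing at two different vertices of $X$.*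

Suppose $\alpha$ is. Let $y$ and $y^*$ be the vertices of smallest and second smallest rank in $X$ that miss $\alpha$. Let $\beta$ be missing at $u$. It exists, since $q>d$. By (i), $u$ sees $\alpha$, while $y$ and $y^*$ see $\beta$; in particular $\alpha\ne\beta$. So each of $u,y,y^*$ is an end of its $(\alpha,\beta)$-component in $M-e$. Let $Z$ be the component of $u$, a path.

* Suppose $y\notin Z$. Interchange $\alpha$ and $\beta$ on the component of $y$. Edges at $u$ keep their colors, and $y$ now misses $\beta$. On the path to $y$, no color $\varphi(f_{l+1})$ is $\beta$, since these colors occur at $u$. None is $\alpha$, since $\varphi(f_{l+1})$ is missing at $x_l$, whose rank is smaller than that of $y$. So $\varphi(f_{l+1})$ is still missing at $x_l$ for $l<m$. Shift along the path and give $f_m$ the color $\beta$, now missing at both $u$ and $y$. As in Step 2, this colors $M$, a contradiction.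
* Suppose $y\in Z$. Then $Z$ has ends $u$ and $y$, so $y^*\notin Z$. Interchange on the component of $y^*$, which contains neither $u$ nor $y$. Edges at $u$ keep their colors, and $y^*$ now misses $\beta$. On the path to $y^*$, no $\varphi(f_{l+1})$ is $\beta$. If $\varphi(f_{l+1})=\alpha$, then $x_l$ misses $\alpha$ and has smaller rank than $y^*$, so $x_l=y$, and $y$ still misses $\alpha$. All other $\varphi(f_{l+1})$ are unaffected. Shift along the path and give $f_m$ the color $\beta$, a contradiction.

**Step 4: counting edges at $u$.** By (ii), the colors missing at the vertices of $X$ are $\sum_{x\in X}a(x)$ different colors. By (i), each occurs on an edge at $u$. By maximality of the sequence, that edge belongs to the sequence. The sequence also contains the uncolored edge $e$, and all its edges join $u$ to $X$. Hence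
$$\sum_{x\in X}\mu_M(u,x)\ge1+\sum_{x\in X}a(x).$$
For $x\in X\setminus\{v\}$ we have $a(x)=q-\deg_M(x)=2+\rho_M(x)$, and $a(v)=3+\rho_M(v)$, because $e$ is not colored. So
$$\sum_{x\in X}\bigl(\mu_M(u,x)-2-\rho_M(x)\bigr)\ge2,$$
while by hypothesis every summand is at most $0$. This is a contradiction. $\square$

*The condition cannot be weakened by one at every neighbor.* Let $M$ be the triangle with every edge tripled, $d=6$, $q=8$. Its nine edges pairwise share a vertex, so $M$ is not $8$-edge-colorable, though $M-e$ is. Here $\mu_M(u,y)=3=2+\rho_M(y)+1$.

*Why $d+2$ colors.* With $d+1$ colors, $a(y)$ is smaller by one, and the proof gives the condition $\mu_M(u,y)\le1+\rho_M(y)$. This already fails for a double edge at a neighbor $y$ of full degree $d$, and double edges cannot be avoided in the filling. For $H=K_2\cup K_3$, $d=2$ and $\delta=d-\deg_H$, the support $U$ consists of the two vertices of $K_2$, each with $\delta=1$. So $S$ must be an edge parallel to the edge of $K_2$. Also, the triangle with doubled edges has maximum degree $d=4$ and six pairwise adjacent edges, so it needs $6=d+2$ colors.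

## 8. Layers on a clique: proof of the filling lemma

Call $\delta(v)$ the demand of $v$. Consider two adjacent vertices $x,y$ with the same large demand $k$. Joining them by $k$ new parallel edges gives multiplicity $k+1$, and when the last edge is inserted there need be no spare degree left, so Lemma 9 gives nothing. Instead, for each new edge $xy$ we also reserve one unit of demand at $x$ and one at $y$. The reserved units are served later, by edges to vertices of demand $1$. While the parallel edges are inserted, the reserved units are spare degree, as Lemma 9 requires. We must make sure that there are enough vertices of demand $1$, and this is where the size of $U$ enters.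

**Proof of Lemma 7.**

**Step 1: make the vertices of large demand a clique.** As long as there are two vertices that are non-adjacent in the current graph and both have current demand at least $2$, join them and lower both demands by $1$. Let $S_0$ be the set of added edges, $H_1=H\cup S_0$, which is simple, and $\delta_1$ the final demand. Then $\deg_{H_1}+\delta_1\le d$ still holds, and the support of $\delta_1$ is still $U$, since demands are lowered only from $2$ or more. Let
$$B=\{v:\delta_1(v)\ge2\},\quad \eta=|B|,\qquad L=\{v:\delta_1(v)=1\},\quad \ell=|L|=|U|-\eta .$$
Now $B$ is a clique of $H_1$. We claim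
$$\delta_1(v)\le\ell+1\qquad(v\in B). \tag{3}$$
Since $B$ is a clique, $\deg_{H_1}(v)\ge\eta-1$, so $\delta_1(v)\le d-\eta+1$. If $|U|\ge d$, this is at most $|U|-\eta+1=\ell+1$. If $|U|=d-1$, then $\delta(v)\ge\delta_1(v)\ge2$, so $v$ also has an $H$-neighbor outside $U\supseteq B$. So $\deg_{H_1}(v)\ge\eta$, and $\delta_1(v)\le d-\eta=|U|+1-\eta=\ell+1$.

**Step 2: distribute the demand on $B$.** We construct a multigraph $S_B$ on $B$ and numbers $r(v)$, $v\in B$, the reserved units. Start with $C=B$, $k(v)=\delta_1(v)$, $S_B=\emptyset$, $r=0$. While $C\ne\emptyset$, put $c=|C|$ and do one of the following.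

* *Layer.* If $k(v)\ge c$ for all $v\in C$: add to $S_B$ one edge for every pair in $C$, increase $r(v)$ by $1$ and decrease $k(v)$ by $c$, for all $v\in C$.
* *Removal.* Otherwise choose $v\in C$ with $k(v)$ minimum, so $k(v)\le c-1$. Choose a set $N_v$ of $k(v)$ vertices of $C\setminus\{v\}$. For each $w\in N_v$ add one edge $vw$ to $S_B$ and decrease $k(w)$ by $1$. Delete $v$ from $C$.

The numbers $k$ stay nonnegative: if $k(v)\ge1$ in a removal, then $k(w)\ge k(v)\ge1$ for $w\in N_v$. The process ends, since a layer lowers $\sum_Ck$ and a removal lowers $|C|$, and neither quantity ever increases. In a layer, $v$ gets $c-1$ edges and one reserved unit, and $k(v)$ drops by $c$. In the removal of $v$, $v$ gets $k(v)$ edges. Hence at the end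
$$\deg_{S_B}(v)+r(v)=\delta_1(v)\qquad(v\in B). \tag{4}$$

*Example.* Let $B=\{x,y,z\}$ with demands $3,4,4$. A layer adds the triangle, puts $r=1$ everywhere and leaves $k=(0,1,1)$. Then $x$ is removed with $N_x=\emptyset$. Now $c=2$ and $k(y)=k(z)=1$. Removing $y$ adds a second edge $yz$ and leaves $k(z)=0$. Finally $z$ is removed. The degrees in $S_B$ are $2,3,3$, as (4) demands.

**Step 3: the reserved units fit into $L$.** We claim
$$\sum_{v\in B}r(v)\le\ell\quad\text{and}\quad \ell-\sum_{v\in B}r(v)\ \text{ is even}. \tag{5}$$
If $B\ne\emptyset$, the quantity $\sum r+\max_Ck$ (with maximum $0$ for empty $C$) never increases. A layer adds $c$ to the first term and subtracts $c$ from the second. A removal does not change the first term and does not increase the second. So at the end $\sum r\le\max_B\delta_1\le\ell+1$, by (3). If $B=\emptyset$, then $\sum r=0$. For the parity, $\sum\delta_1=\sum\delta-2|S_0|$ is even, and by (4) $\sum\delta_1=2|S_B|+\sum r+\ell$. So $\sum r\equiv\ell\pmod2$. This excludes $\sum r=\ell+1$, and (5) follows.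

**Step 4: multiplicities in $S_B$.** Suppose $v$ is removed before $w$. As long as $v$ is in $C$, so is $w$, and every layer up to the removal of $v$ gives one edge $vw$ and one unit to each of $r(v),r(w)$. After that, no layer involves $v$. So the number of $S_B$-edges joining $v$ and $w$ is
$$e(v,w)=r(v)+[w\in N_v]\le r(v)+1,\qquad\text{and}\qquad r(w)\ge r(v), \tag{6}$$
where $[w\in N_v]$ is $1$ if $w\in N_v$ and $0$ otherwise.

**Step 5: serve the reserved units.** By (5) we may join each $v\in B$ to $r(v)$ vertices of $L$, using each vertex of $L$ at most once, and pair up the remaining vertices of $L$, whose number is even. Let $S_1$ be the set of these edges. Each vertex of $L$ lies in exactly one edge of $S_1$. Put $S=S_0\cup S_B\cup S_1$. By (4), $S_B\cup S_1$ gives each $v\in B$ degree $\delta_1(v)$, and it gives each vertex of $L$ degree $1=\delta_1$. So $\deg_S=\delta$ on $U$.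

**Step 6: color.** We now color $H\cup S=H_1\cup S_B\cup S_1$ with $q$ colors. Every multigraph $M$ below satisfies $H_1\subseteq M\subseteq H_1\cup S_B\cup S_1$, so $\deg_M\le\deg_{H_1}+\delta_1\le d$.

The graph $H_1$ is simple with maximum degree at most $d$, so it is $q$-edge-colorable by Vizing.

Let $v_1,\dots,v_\eta$ be the removal order of $B$. For $i=\eta-1,\eta-2,\dots,1$ in this order, add one at a time the $S_B$-edges joining $v_i$ to $\{v_{i+1},\dots,v_\eta\}$. At each addition apply Lemma 9 with $u=v_i$ to the current multigraph $M$, which includes the new edge. Let $y$ be a neighbor of $u$ in $M$. If $y\notin\{v_{i+1},\dots,v_\eta\}$, then $\mu_M(u,y)\le1$, since the $S_B$-edges from $v_i$ to earlier vertices have not been added yet. If $y=v_j$ with $j>i$, then by (6)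
$$\mu_M(u,y)\le1+e(v_i,v_j)\le2+r(v_i)\le2+r(v_j).$$
On the other hand, no edge of $S_1$ is present yet, so the reserved units of $v_j$ are spare:
$$\rho_M(v_j)\ge d-\deg_{H_1}(v_j)-\deg_{S_B}(v_j)\ge\delta_1(v_j)-\deg_{S_B}(v_j)=r(v_j),$$
by (4). So $\mu_M(u,y)\le2+\rho_M(y)$ for every neighbor $y$, and Lemma 9 applies.

Finally add the edges of $S_1$ one at a time. Each has an end in $L$; apply Lemma 9 with $u$ such an end. The vertex $u$ lies in no edge of $S_B$ and in only one edge of $S_1$. So $\mu_M(u,y)\le2\le2+\rho_M(y)$ for every neighbor $y$, and Lemma 9 applies again. Hence $H\cup S$ is $q$-edge-colorable. $\square$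

## 9. Matching the two parities: proof of Theorem 1

The cases $d=0$ and $n=d+1$ were settled in Section 1. Let $d\ge1$ and $n\ge d+2$, and let (a), (b) or (c) hold. In every case $|U_1|\ge d-1$.

**Step 1: choose $\tau$ on $G_2$.** We want a value that $G_1$ can copy. By Lemma 6, $G_2$ has a configuration with $\tau\le d$, and (1) gives $\tau\equiv nd\pmod2$. In case (c) with $d\ge2$, choose it with $1\le\tau\le d$, which Lemma 6 allows. In case (c) with $d=1$, there are no vertices of degree at most $d-2=-1$, so (b) holds vacuously. Hence, whenever $\tau=0$, (a) or (b) holds.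

**Step 2: copy $\tau$ on $G_1$, and finish.** The hypotheses of Lemma 8 are now satisfied, so $G_1$ has a configuration with the same $\tau$. By Lemma 5, $\chi'(G)=n+d=\Delta(G)$. $\square$

This proves Theorem 1. With it Corollary 2 is proved, and so is the conjecture.

## 10. One vertex fewer: complements of $K_2\cup P_d$ and of $C_{d+3}$

**Proof of Proposition 3.** Let $d\ge2$ and $n=d+3$.

**Step 1: the graphs.** We generalize $(C_4\cup K_1)*C_5$. Let $R$ be the complement of $K_2\cup P_d$, a graph on $d+2$ vertices. Let $G_1=R\cup\{w\}$ with $w$ isolated, and let $G_2$ be the complement of the cycle $C_{d+3}$. Both have order $d+3$. The graph $G_2$ is regular of degree $(d+2)-2=d$. A vertex of $R$ has degree $d+1$ minus its degree in $K_2\cup P_d$. So the four end-vertices of the two paths $K_2$ and $P_d$ have degree $d$ in $R$, and the $d-2$ inner vertices of $P_d$ have degree $d-1$. Hence $\Delta(G_1)=d$, and $U_1$ consists of the inner vertices and $w$: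
$$|U_1|=(d-2)+1=d-1 .$$

**Step 2: the core.** $\Lambda[G_1]$ is induced by the four path ends. If $d=2$, it is the complement of two disjoint edges, that is, $C_4$. If $d\ge3$, the ends of $P_d$ are not adjacent in $P_d$, so it is the complement of one edge on four vertices, that is, $K_4$ minus an edge. In both cases its minimum degree is $2$.

**Step 3: too many edges.** We count the edges of $G-w$, which has $2n-1$ vertices. In $G$ these vertices have degree $n+d$, except that the $d-2$ inner vertices have degree one less. Deleting $w$ lowers the degree of each of the $n$ vertices of $V_2$ by one. So the degree sum of $G-w$ is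
$$(2n-1)(n+d)-(d-2)-n=(2n-2)(n+d)+2,$$
and $|E(G-w)|=(n-1)(n+d)+1$. A color class has at most $n-1$ edges in a graph on $2n-1$ vertices. So $n+d=\Delta(G)$ colors cover at most $(n-1)(n+d)$ edges of $G-w$ and do not suffice. By Vizing, $\chi'(G)=\Delta(G)+1$.

**Step 4: what this rules out.** We have $|U_1|=d-1$, so "$|U_1|\ge d$" in (a) cannot be replaced by "$|U_1|\ge d-1$", and the first halves of (b) and (c) alone are not enough. Indeed, the vertex $w$ has degree $0\le d-2$ and no neighbor at all, and $G_2$ is regular, so both extra conditions fail here. Finally, $\Lambda[G_1]$ has a vertex of degree $2$, so "degree at most $1$" in Corollary 2 cannot be replaced by "degree at most $2$". $\square$
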